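# Entire solutions with extra parameters, and a conjecture on large radial solutions of $\Delta^m u=|u|^p$

## 1. The equation $(-1)^m v^{(m)}=v^p$ on a half-line

Fix $m\in\mathbb N$ and $p>1$, and put
$$a:=\frac m{p-1},\qquad P(x):=\prod_{j=0}^{m-1}(x+j),\qquad\text{so that}\qquad ap=a+m,\quad \frac{a+m}a=p. \tag{1}$$
For $\beta>0$ we have $(-\frac{d}{ds})^m(1+s)^{-\beta}=P(\beta)(1+s)^{-\beta-m}$. Take $\beta=a$ and $C_0:=P(a)^{1/(p-1)}$. Since $ap=a+m$, the function $V_0(s)=C_0(1+s)^{-a}$ is a positive solution of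
$$\Bigl(-\frac d{ds}\Bigr)^m v=v^p\qquad\text{on }[0,\infty). \tag{2}$$
Now linearize at $V_0$. Because $a(p-1)=m$, we have $pV_0^{p-1}=pP(a)(1+s)^{-m}$, and the linearized equation is an Euler equation:
$$\Bigl(-\frac d{ds}\Bigr)^m w=pP(a)(1+s)^{-m}w. \tag{3}$$
A power $w=(1+s)^{-x}$ solves (3) if and only if
$$P(x)=p\,P(a). \tag{4}$$

**Definition.** $k=k(m,p)$ is the number of roots $x\in\mathbb C$ of (4), counted with multiplicity, with $\operatorname{Re}x>a$.

So $k$ counts the linear modes that decay faster than $V_0$. There is always at least one, because $P(a+1)=P(a)\frac{a+m}a=pP(a)$. The mode $(1+s)^{-a-1}$ comes from scaling: if $v$ solves (2), so does $\lambda^a v(\lambda s)$, and the $\lambda$-derivative of $\lambda^aV_0(\lambda s)$ at $\lambda=1$ is $C_0\bigl(a(1+s)^{-a}-as(1+s)^{-a-1}\bigr)=aC_0(1+s)^{-a-1}$.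

Are there other modes? Write $x=a+z$. Then (4) reads
$$\prod_{j=0}^{m-1}\Bigl(1+\frac z{a+j}\Bigr)=p. \tag{5}$$
For real $z>0$ the left side is strictly increasing with positive derivative, so $z=1$ is the only positive root, and it is simple. If $\operatorname{Re}z>0$ and $\operatorname{Im}z>0$, every factor has argument in $(0,\frac\pi2)$. The arguments then add up to a number in $(0,\frac{m\pi}2)$, which must be a positive multiple of $2\pi$ because $p>0$. This is impossible for $m\le4$. Hence $k(m,p)=1$ for $m\le 4$ and every $p$, and $k$ is odd for every $m$, since nonreal roots come in conjugate pairs. For $m=2$ one sees it directly: (4) is $x(x+1)=pa(a+1)=(a+1)(a+2)$, with roots $a+1$ and $-a-2$. For large $m$ the count changes. We shall see that $k\ge3$ occurs for every $m\ge12$.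

What is (2) for? For a function of $s=|x|^2/(2N)$ on $\mathbb R^N$, the chain rule gives
$$\Delta\Bigl[v\Bigl(\frac{|x|^2}{2N}\Bigr)\Bigr]=\Bigl(v'+\frac2N\,s\,v''\Bigr)\Bigl(\frac{|x|^2}{2N}\Bigr), \tag{6}$$
since the first $r$-derivative is $\frac rNv'$, the second is $\frac1Nv'+\frac{r^2}{N^2}v''$, and $\frac{N-1}r\cdot\frac rN v'=\frac{N-1}Nv'$. As $N\to\infty$, $-\Delta$ on radial functions turns into $-\frac d{ds}$. Thus (2) is the infinite-dimensional limit of the radial equation $(-\Delta)^mv=v^p$. We shall prove that for large finite $N$ all $k$ modes survive as parameters of a family of positive entire solutions. One parameter is scaling. The other $k-1$ refute a conjecture, which we now state.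

## 2. Large radial solutions, center values and the scaling-projection

Let $B$ be the open unit ball of $\mathbb R^N$ and consider
$$\Delta^m u=|u|^p . \tag{7}$$
A *large radial solution* on $B$ is a radial solution with $u(x)\to\infty$ as $|x|\to1$. A radial solution is determined by its center values $\Delta^ku(0)$, $0\le k<m$, so we record
$$\mathcal H:=\{(u(0),\Delta u(0),\dots,\Delta^{m-1}u(0))\in\mathbb R^m: u\text{ is a large radial solution of (7) on }B\}.$$
Then $0\notin\mathcal H$. In plain words: which center values make the solution blow up exactly at the boundary of the unit ball, and what shape does the set of these values have?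

**Definition (scaling-projection).** Let $\alpha:=\frac{2m}{p-1}=2a$. Equation (7) is invariant under $u\mapsto\lambda^\alpha u(\lambda\,\cdot)$, which acts on center values by
$$D_\lambda(\mathbf a_0,\dots,\mathbf a_{m-1})=(\lambda^\alpha\mathbf a_0,\lambda^{\alpha+2}\mathbf a_1,\dots,\lambda^{\alpha+2(m-1)}\mathbf a_{m-1}).$$
For $\mathbf a\ne0$ the norm $|D_\lambda\mathbf a|$ increases strictly from $0$ to $\infty$, so the orbit meets $S^{m-1}$ in exactly one point. This point is $\pi(\mathbf a)$.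

For $m=2$, $p=3$ we have $\alpha=2$ and $D_\lambda(\mathbf a_0,\mathbf a_1)=(\lambda^2\mathbf a_0,\lambda^4\mathbf a_1)$. The orbits are half-parabolas $\mathbf a_1=c\,\mathbf a_0^2$ and the two half-axes $\mathbf a_0=0$. The orbit of $(1,-1)$ meets the circle where $\lambda^4+\lambda^8=1$, that is, $\lambda^4=\frac{\sqrt5-1}2$.

**Definition (criticality and the orthant $\mathcal O$).** Equation (7) is *subcritical* if $N\le2m$, or if $N>2m$ and $p<\frac{N+2m}{N-2m}$. It is *critical* if $N>2m$ and $p=\frac{N+2m}{N-2m}$, and *supercritical* if $N>2m$ and $p>\frac{N+2m}{N-2m}$. Put $\mathcal O:=\{\mathbf a\in\mathbb R^m:(-1)^{m+k}\mathbf a_k>0,\ 0\le k\le m-1\}$.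

For $m=1$, $\mathcal O$ is the negative half-line. For $m=2$ it is the quadrant $\mathbf a_0>0>\mathbf a_1$. For $m=3$ the sign pattern is $(-,+,-)$. Each $D_\lambda$ preserves $\mathcal O$.

The problem comes from "Large Radial Solutions Of A Polyharmonic Equation With Superlinear Growth" (http://blogs.mat.ucm.es/jidiaz/wp-content/uploads/sites/31/2017/09/A140.pdf). It is known that in the subcritical case $\mathcal H$ is compact and $\pi|_{\mathcal H}$ is a homeomorphism onto $S^{m-1}$. In the critical case $\mathcal H$ is not a full $(m-1)$-sphere and is unbounded (for $m\ge2$). For $m=1$ and $m=2$, whenever (7) is critical or supercritical, $\pi|_{\mathcal H}$ is a homeomorphism onto $S^{m-1}\setminus\{\xi\}$ for a single point $\xi\in S^{m-1}\cap\mathcal O$.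

**Conjecture.** For every $m$ (in particular $m\ge3$), whenever (7) is critical or supercritical, $\mathcal H$ is a punctured $(m-1)$-sphere: homeomorphic, under the scaling-projection, to $S^{m-1}$ minus a single point in $\mathcal O$.

To state the results we need the solution with prescribed center values. For $\mathbf a\in\mathbb R^m$ consider
$$U_k(r)=\mathbf a_k+\int_0^r\rho^{1-N}\int_0^\rho\tau^{N-1}U_{k+1}(\tau)\,d\tau\,d\rho\quad(0\le k<m),\qquad U_m=|U_0|^p. \tag{8}$$
A classical radial solution $u$ satisfies (8) with $U_k=\Delta^ku$, because $(r^{N-1}U_k')'=r^{N-1}U_{k+1}$. Conversely, let the $U_k$ be continuous and satisfy (8). Then $U_k'/r\to U_{k+1}(0)/N$ and $U_k''=U_{k+1}-(N-1)U_k'/r\to U_{k+1}(0)/N$ as $r\to0$. So each $U_k$ is $C^2$ as a function of $x$ and $\Delta U_k=U_{k+1}$. Moreover $|U_0|^p$ is $C^1$, so Schauder theory applied along the chain makes $u=U_0$ a classical solution.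

The double integral in (8) has norm $\frac{\delta^2}{2N}$ on $C[0,\delta]$ and $|\cdot|^p$ is $C^1$. Picard's theorem gives a unique solution near $r=0$, and then the regular ODE system for $(U_k,U_k')_{k<m}$ continues it. Let $u_{\mathbf a}$ be the maximal solution and $R(\mathbf a)\in(0,\infty]$ its maximal radius. All $U_k,U_k'$ depend continuously on $(r,\mathbf a)$ on the open set $r<R(\mathbf a)$, and if $R(\mathbf a)<\infty$ they cannot all stay bounded on $[0,R(\mathbf a))$.

Put
$$G:=\{\xi\in S^{m-1}:R(\xi)=\infty\}.$$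
A large radial solution on $B$ has $R=1$, and $R(D_\lambda\mathbf a)=R(\mathbf a)/\lambda$. So every point of $\pi(\mathcal H)$ has finite $R$, that is,
$$\pi(\mathcal H)\cap G=\emptyset. \tag{9}$$

**Theorem A.** Let $m\ge2$, $p>1$. There is $N_0(m,p)$ such that for all $N\ge N_0$ equation (7) is supercritical and $G\subset S^{m-1}\setminus\pi(\mathcal H)$ contains a $C^1$-embedded $(k-1)$-dimensional disc, lying in $\mathcal O$.

**Theorem A′.** (i) For every $m\ge12$ there is $p_0(m)$ with $k(m,p)\ge3$ for all $p\ge p_0(m)$. (ii) For every $p>1$ and $K\in\mathbb N$ there is $m_0$ with $k(m,p)\ge2K+1$ for all $m\ge m_0$.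

**Theorem B.** Let $m\ge2$ and let (7) be critical or supercritical. Assume one of: (a) $m=3$; (b) $2m<N\le2m+4$; (c) $m=4$, $N\le40$; (d) $p=\frac{N+2m}{N-2m}$. Then $G=\{\xi\}$ with $\xi\in\mathcal O$, and $\pi|_{\mathcal H}$ is a homeomorphism onto $S^{m-1}\setminus\{\xi\}$.

Theorems A and A′ disprove the conjecture. If $k\ge3$ and $N\ge N_0$, then $\pi(\mathcal H)$ misses a disc of dimension at least $2$, so it is not $S^{m-1}$ minus a point. This happens for every $m\ge12$ with $p$ large and then all large $N$. It also happens for every $p>1$ when $m\ge m_0(p)$ and $N\ge N_0(m,p)$, and the dimension of the missing disc can be arbitrarily large. The refutation is in the sense in which the conjecture is posed, under the scaling-projection; nothing is claimed about whether $\mathcal H$ could be homeomorphic to a punctured sphere by some other map. Not settled here are the remaining supercritical cases with $4\le m\le11$ and a complete list of $(N,p)$ for $m\ge12$.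

Sections 3–5 follow the route one would take to prove the conjecture. They give Theorem B and show where that route stops. Sections 6–10 prove Theorems A′ and A.

## 3. The complement of $\pi(\mathcal H)$ consists of entire solutions

The purpose of this section is to upgrade (9) to $\pi(\mathcal H)=S^{m-1}\setminus G$ and to locate $G$. The lemmas hold for all $m\ge1$ and all $N$.

**Lemma 1.** There is $C=C(m,N,p)$ such that if $U_k(r_0),U_k'(r_0)\ge0$ for all $k<m$, $u(r_0)\ge M>0$ and $CM^{-1/\alpha}\le r_0<R$, then $R\le r_0+CM^{-1/\alpha}$.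

*Proof.* Since $U_m\ge0$, the function $r^{N-1}U_{m-1}'$ is nondecreasing, so $U_{m-1}'\ge0$ and $U_{m-1}\ge0$ for $r\ge r_0$. Descending in $k$, all $U_k,U_k'$ stay $\ge0$. For $r_0\le\tau\le\rho\le2r_0$ we have $(\tau/\rho)^{N-1}\ge2^{1-N}$, so for $r_0\le r_1\le r\le 2r_0$, $r<R$,
$$U_k(r)\ge\int_{r_1}^r\int_{r_1}^\rho\Bigl(\frac\tau\rho\Bigr)^{N-1}U_{k+1}(\tau)\,d\tau\,d\rho\ge2^{1-N}\int_{r_1}^r(r-\tau)U_{k+1}(\tau)\,d\tau .$$
Iterate $m$ times and use that $u$ is nondecreasing:
$$u(r)\ge\kappa\,(r-r_1)^{2m}u(r_1)^p,\qquad\kappa=\frac{2^{m(1-N)}}{(2m)!}.$$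
Let $h_j=(2/\kappa)^{1/2m}(2^jM)^{-1/\alpha}$ and $r_{j+1}=r_j+h_j$. Put $CM^{-1/\alpha}:=\sum_jh_j$, a convergent geometric series. Suppose $R>r_0+CM^{-1/\alpha}$. All $r_j$ lie in $[r_0,r_0+CM^{-1/\alpha}]\subset[r_0,2r_0]$. If $u(r_j)\ge2^jM$, then, as $2m/\alpha=p-1$,
$$u(r_{j+1})\ge\kappa h_j^{2m}(2^jM)^p=2(2^jM)^{-(p-1)}(2^jM)^p=2^{j+1}M.$$
So $u(r_j)\ge2^jM$ for all $j$, while $u$ is bounded on this compact interval. This is a contradiction. $\square$

**Lemma 2.** (i) If $R(\mathbf a)<\infty$, then for all $k<m$: $U_k\to\infty$ as $r\to R(\mathbf a)$, and $U_k'>0$ near $R(\mathbf a)$. (ii) $\{R<\infty\}$ is open and $R$ is continuous on it. (iii) $\pi|_{\mathcal H}$ is a homeomorphism onto $S^{m-1}\setminus G$.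

*Proof.* (i) We have $r^{N-1}U_{m-1}'=\int_0^r\tau^{N-1}|u|^pd\tau\ge0$, so $U_{m-1}$ is nondecreasing. If it were bounded, integrating over the finite interval would bound $U_{m-2},\dots,U_0$, then $|u|^p$ and all $U_k'$, and the solution could be continued. So $U_{m-1}\to\infty$. The function $r^{N-1}U_{m-1}'$ is nondecreasing, nonnegative and not identically $0$, so it is positive near $R$.

Now let $U_{k+1}\to\infty$. Then $r^{N-1}U_k'$ is strictly increasing near $R$, so it is bounded below there and eventually of one strict sign. Hence $U_k$ is monotone near $R$ and bounded below. If its limit were finite, then $U_k,U_{k-1},\dots,U_0$ would be bounded, hence $|u|^p$ and $U_{m-1}$ too, a contradiction. So $U_k\to\infty$, and the strict sign of $U_k'$ is $+$.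

(ii) $R$ is lower semicontinuous by continuous dependence. Let $R(\mathbf a)<\infty$ and $\delta>0$. By (i) there are $r_0<R(\mathbf a)$ and $M$ with $CM^{-1/\alpha}\le\min(\delta,r_0)$, all $U_k(r_0),U_k'(r_0)>0$ and $u(r_0)>M$. These strict inequalities persist for nearby data, so Lemma 1 gives $R\le r_0+\delta<R(\mathbf a)+\delta$ there.

(iii) By (i), $\mathcal H=\{R=1\}$. If $\xi\in S^{m-1}\setminus G$, then $D_{R(\xi)}\xi$ has $R=1$, and it is the only point of its orbit with $R=1$. So $\pi|_{\mathcal H}$ is a bijection onto $S^{m-1}\setminus G$ with inverse $\xi\mapsto D_{R(\xi)}\xi$, continuous by (ii). $\square$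

**Lemma 3.** If $\mathbf a\ne0$ and $R(\mathbf a)=\infty$, then $(-1)^{m+k}U_k>0$ on $[0,\infty)$ for all $k<m$. In particular $G\subset\mathcal O$.

*Proof.* $U_{m-1}$ is nondecreasing. Suppose it is positive somewhere. Then $U_{m-1}\ge\epsilon>0$ for large $r$. Integrating $(r^{N-1}U_{m-2}')'\ge\epsilon r^{N-1}$ gives $U_{m-2}'\ge cr$ for large $r$ and $U_{m-2}\to\infty$. Repeating this, for all large $r$ all $U_k>0$, $U_k'\ge0$, and $u$ is bounded below by a positive constant $M$. Lemma 1 with $r_0\ge CM^{-1/\alpha}$ large gives $R<\infty$, a contradiction. So $U_{m-1}\le0$. If $U_{m-1}(r_1)=0$, then $U_{m-1}=0$ on $[r_1,\infty)$, so $\int_0^r|u|^p\tau^{N-1}d\tau=r^{N-1}U_{m-1}'=0$ for $r>r_1$, so $u\equiv0$ and $\mathbf a=0$, a contradiction. Thus $U_{m-1}<0$.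

Suppose the claim holds for all indices $j$ with $k<j\le m-1$, and put $w=(-1)^{m+k}U_k$. Then $\Delta w=-(-1)^{m+k+1}U_{k+1}<0$, so $w'<0$ for $r>0$. If $w(r_1)\le0$, then $w\le-\epsilon$ for large $r$. Integrating as above, $|U_{k-1}|,\dots,|U_0|$ are bounded below by positive constants for large $r$ (for $k=0$ this is $|u|\ge\epsilon$). Hence $r^{N-1}U_{m-1}'=\int_0^r\tau^{N-1}|u|^pd\tau\ge cr^N$ for large $r$, and $U_{m-1}\to+\infty$, contradicting $U_{m-1}<0$. $\square$

For a nontrivial global solution put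
$$v:=(-1)^mu,\qquad v_k:=(-\Delta)^kv=(-1)^{m+k}U_k>0\ (k<m),\qquad v_m:=(-\Delta)^mv=v^p.$$
Since $-\Delta v_k=v_{k+1}>0$, we have $v_k'<0$ for $r>0$, $k<m$. As $v>0$, elliptic regularity bootstraps to $v\in C^\infty$.

**Lemma 4.** As $r\to\infty$, $v_k=O(r^{-\alpha-2k})$ for $0\le k\le m$ and $rv_k'=O(r^{-\alpha-2k})$ for $k<m$.

*Proof.* Since $v_{k+1}$ is decreasing,
$$v_k(r)\ge\int_r^{2r}\rho^{1-N}\int_0^\rho\tau^{N-1}v_{k+1}\,d\tau\,d\rho\ge v_{k+1}(2r)\int_r^{2r}\frac\rho N\,d\rho=\frac{3r^2}{2N}v_{k+1}(2r).$$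
After $m$ steps, $v(r)\ge cr^{2m}v(2^mr)^p$. Let $M(r)=r^\alpha v(r)$. As $\alpha p-2m=\alpha$, this says $M(2^mr)\le C'M(r)^{1/p}$. Let $L\ge\sup_{(0,2^m]}M$ and $L\ge C'^{\,p/(p-1)}$. If $M(r)\le L$, then $M(2^mr)\le C'L^{1/p}\le L$, so $M\le L$ everywhere. This is the bound for $v_0$, and $v_{k+1}(2r)\le Cr^{-2}v_k(r)$ gives the others. Finally $r^{N-1}|v_k'|$ is nondecreasing, so $v_k(r)\ge\int_r^{2r}|v_k'|\ge cr|v_k'(r)|$. $\square$

By Lemma 2, the conjecture says exactly this: in the critical and supercritical cases there is one and only one nontrivial entire radial solution up to scaling. This splits into existence and uniqueness.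

## 4. A Pohozaev identity and shooting: an entire solution exists

**Proposition 5.** If (7) is critical or supercritical, then $G\ne\emptyset$.

**Step 1: no simultaneous zeros.** This step excludes that all components reach zero at the same radius. Suppose $-\Delta v_k=v_{k+1}$ for $k<m$, $v_m=v_0^p$, with $v_k>0$ on $[0,T)$ and $v_k(T)=0$ for all $k<m$. On $B_T$ put
$$\mathcal D=\int v_0^{p+1}>0,\qquad X_k=\int v_{m-k}\,x\cdot\nabla v_k,\qquad b_k=T|\partial B_T|\,v_k'(T)v_{m-1-k}'(T).$$
Each $v_k'(T)<0$, because $r^{N-1}v_k'=-\int_0^r\tau^{N-1}v_{k+1}$. So $b_k>0$. By Green's formula, $\int v_{i+1}v_j=\int\nabla v_i\cdot\nabla v_j=\int v_iv_{j+1}$ for $i,j\le m-1$, hence $\int v_iv_{m-i}=\mathcal D$ for all $0\le i\le m$.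

Expanding the divergence shows
$$\operatorname{div}\bigl(\nabla f\,x\cdot\nabla g+\nabla g\,x\cdot\nabla f-x\,\nabla f\cdot\nabla g\bigr)=\Delta f\,x\cdot\nabla g+\Delta g\,x\cdot\nabla f+(2-N)\nabla f\cdot\nabla g,$$
because the terms with second derivatives $D^2f\,x\cdot\nabla g$ and $D^2g\,x\cdot\nabla f$ cancel. Integrate with $f=v_k$, $g=v_{m-1-k}$. On $\partial B_T$ the flux density is $Tf'g'$, so the left side gives $b_k$. Also $\int\nabla f\cdot\nabla g=\int v_{k+1}v_{m-1-k}=\mathcal D$. Hence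
$$X_k+X_{m-1-k}=-b_k-(N-2)\mathcal D\qquad(0\le k\le m-1).$$
For $1\le k\le m-1$ we also have $X_k+X_{m-k}=\int x\cdot\nabla(v_kv_{m-k})=-N\mathcal D$. Apply the second relation to the index $m-1-k$, which is allowed for $0\le k\le m-2$: $X_{m-1-k}=-N\mathcal D-X_{k+1}$. Inserting this in the first gives $X_k=2\mathcal D-b_k+X_{k+1}$ for $0\le k\le m-2$. Sum over $k$ and add the first relation with $k=m-1$, $X_0+X_{m-1}=-b_{m-1}-(N-2)\mathcal D$:
$$2X_0=(2m-N)\mathcal D-\sum_{k=0}^{m-1}b_k .$$
Finally $X_0=\int v_0^p\,x\cdot\nabla v_0=\frac1{p+1}\int x\cdot\nabla(v_0^{p+1})=-\frac N{p+1}\mathcal D$. Therefore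
$$\sum_{k=0}^{m-1}b_k=\Bigl(2m-N+\frac{2N}{p+1}\Bigr)\mathcal D. \tag{10}$$
The right side is $\le0$ when $p\ge\frac{N+2m}{N-2m}$, and the left side is positive. So no such configuration exists.

For $m=1$ this already settles everything. Here $S^0=\{1,-1\}$ and $1\notin G$ by Lemma 3. The solution with $u(0)=-1$ is $-v$ with $-\Delta v=v^p$ as long as $v>0$. By Step 1 $v$ never vanishes, and being decreasing it exists globally. So $G=\{-1\}$.

**Step 2: shooting for $m\ge2$.** This step turns Step 1 into existence by a topological argument. Let $\Sigma=\{y\in[0,\infty)^m:\sum y_k=1\}$ and solve $-\Delta v_k=v_{k+1}$ ($k<m-1$), $-\Delta v_{m-1}=|v_0|^p$, $v_k(0)=y_k$. With $U_k=(-1)^{m+k}v_k$ this is (8). For $y\in\operatorname{int}\Sigma$ let $T(y)$ be the supremum of the $r$ with all $v_k>0$ on $[0,r]$. As long as all $v_k>0$, they decrease, hence are bounded, and the solution continues. If $T(y)=\infty$ for some $y$, then $G\ne\emptyset$. Suppose $T<\infty$ on $\operatorname{int}\Sigma$,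 and put $T=0$ on $\partial\Sigma$.

$T$ is continuous on $\Sigma$. Let $y$ be interior. On $(0,T(y)]$ all $v_k'<0$, so a component that vanishes at $T(y)$ is negative immediately afterwards. This gives upper semicontinuity. On $[0,T(y)-\delta]$ all components are bounded below by a positive number, which gives lower semicontinuity. Let $y\in\partial\Sigma$. Some $y_k$ vanish but not all, so cyclically there is $k$ with $y_k=0<y_{k+1}$ (index mod $m$). Then $-\Delta v_k>0$ near $0$ (for $k=m-1$ it equals $|v_0|^p$ with $v_0(0)>0$), so $v_k(r)<0$ for small $r>0$. For each such $r$ the same holds for nearby $y'$, so $T(y')<r$. Hence $T(y')\to0$.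

For interior $y$ the vector $(v_0,\dots,v_{m-1})(T(y))$ lies in $[0,\infty)^m$, has a zero component, and is nonzero by Step 1. For $y\in\partial\Sigma$ it equals $y$. So
$$y\mapsto\frac{(v_0,\dots,v_{m-1})(T(y))}{\sum_kv_k(T(y))}$$
is a continuous retraction of the $(m-1)$-ball $\Sigma$ onto $\partial\Sigma$, contradicting Brouwer's theorem. (For $m=2$, $\Sigma$ is a segment, and the contradiction is the intermediate value theorem.) $\square$

## 5. Uniqueness by one multiplier, and where its sign is lost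

**Proposition 6.** In each of the cases (a)–(d) of Theorem B, $G$ has at most one point.

*Case (d).* By Wei–Xu (*Classification of solutions of higher order conformally invariant equations*, Math. Ann. 313 (1999) 207–228), every positive smooth solution of $(-\Delta)^mv=v^{(N+2m)/(N-2m)}$ on $\mathbb R^N$, $N>2m$, has the form $c\bigl(\frac\lambda{1+\lambda^2|x-x_0|^2}\bigr)^{(N-2m)/2}$ with $c=c(m,N)$, $\lambda>0$, $x_0\in\mathbb R^N$. The ones that are radial about $0$ have $x_0=0$. Since here $\alpha=\frac{N-2m}2$, they form one scaling orbit.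

*Cases (a)–(c).*

**Step 1: an equation on the line.** This step turns the difference of two solutions into a decaying function on $\mathbb R$ to which Fourier analysis applies. Let $v,\tilde v$ be two nontrivial global solutions as in Section 3. After scaling, $v(0)=\tilde v(0)$. Let $d=v-\tilde v$. Then $d(0)=0$ and
$$(-\Delta)^md=c\,d,\qquad c=p\int_0^1(\theta v+(1-\theta)\tilde v)^{p-1}d\theta>0,\qquad c'\le0,$$
since $v,\tilde v$ are positive and decreasing. Suppose $d\not\equiv0$. Put $t=\log r$, $D=\partial_t=r\partial_r$. Since $\Delta r^\lambda=\lambda(\lambda+N-2)r^{\lambda-2}$, we have $r^{2m}(-\Delta)^m=Q(D)$ with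
$$Q(\lambda)=(-1)^m\prod_{k=0}^{m-1}(\lambda-2k)(\lambda-2k+N-2).$$
Let $\chi=r^{-1}d$. Since $Q(D)(e^t\chi)=e^tQ(D+1)\chi$,
$$Q(D+1)\chi=\tilde c\,\chi,\qquad\tilde c=r^{2m}c. \tag{11}$$
As $r\to0$, $d$ is $r^2$ times a smooth function of $r^2$, so $D^j\chi=O(e^t)$ as $t\to-\infty$. For $r\to\infty$ use $D^2v_k=-r^2v_{k+1}-(N-2)Dv_k$. Give $r^{2k}v_k$ the weight $2k$ and $r^{2k}Dv_k$ the weight $2k+1$. Applying $D$ to such a term produces a constant-coefficient combination of such terms, with weight raised by at most one. So for $j\le2m$, $D^jv$ is a combination of $r^{2k}v_k$ ($k\le m$) and $r^{2k}Dv_k$ ($k<m$), all of which are $O(r^{-\alpha})$ by Lemma 4. Hence $D^j\chi=O(e^{-(1+\alpha)t})$ as $t\to\infty$, and $\chi\in H^{2m}(\mathbb R)$. Also $\tilde c$ is bounded, because $v^{p-1},\tilde v^{p-1}=O(r^{-\alpha(p-1)})=O(r^{-2m})$.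

**Step 2: the sign of the right side.** Here we use $c'\le0$. Multiply (11) by $\chi'+q\chi$ with $q=N-1$. Since $\tilde c'=2m\tilde c+r^{2m}rc_r\le2m\tilde c$,
$$\int_{-L}^L\tilde c\chi\chi'\,dt=\tfrac12\bigl[\tilde c\chi^2\bigr]_{-L}^L-\tfrac12\int_{-L}^L\tilde c'\chi^2\,dt\ge\tfrac12\bigl[\tilde c\chi^2\bigr]_{-L}^L-m\int_{-L}^L\tilde c\chi^2\,dt .$$
The boundary term tends to $0$ as $L\to\infty$. As $N>2m$ gives $q\ge m$,
$$\int_{\mathbb R}\tilde c\chi(\chi'+q\chi)\,dt\ge(q-m)\int_{\mathbb R}\tilde c\chi^2\,dt\ge0. \tag{12}$$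

**Step 3: the sign of the left side.** This step shows that the left side is negative provided one explicit polynomial has positive real part. By Plancherel the left side is $\frac1{2\pi}\int\operatorname{Re}\bigl[(q-\mathrm i\omega)Q(1+\mathrm i\omega)\bigr]|\hat\chi|^2d\omega$. The shift by $1$ puts $\lambda=1+\mathrm i\omega$ midway between the roots $0$ and $2$ of $Q$, so the factors $\lambda$ and $2-\lambda$ are conjugate; the choice $q=N-1$ makes $q-\mathrm i\omega$ conjugate to the factor $\lambda+N-2$. Precisely, $(-1)^m\prod_{k=0}^{m-1}(\lambda-2k)=-\lambda\prod_{k=1}^{m-1}(2k-\lambda)$. With $n=N-2m\ge1$ the factors $\lambda-2k+N-2$, $1\le k\le m-1$, are the numbers $n+2i-1+\mathrm i\omega$ with $i=m-k$. So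
$$-(q-\mathrm i\omega)Q(1+\mathrm i\omega)=(1+\omega^2)\bigl((N-1)^2+\omega^2\bigr)\Pi(\omega),\quad \Pi(\omega)=\prod_{i=1}^{m-2}(2i+1-\mathrm i\omega)\prod_{i=1}^{m-1}(n+2i-1+\mathrm i\omega). \tag{13}$$
If
$$\operatorname{Re}\Pi(\omega)>0\quad\text{for all }\omega\in\mathbb R, \tag{14}$$
the left side is $<0$ because $\chi\not\equiv0$. This contradicts (12), so $d\equiv0$.

**Step 4: (14) in cases (a)–(c).** $\operatorname{Re}\Pi$ is even and $\Pi(0)>0$, so let $\omega>0$. An argument of $\Pi(\omega)$ is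
$$\theta=\sum_{i=1}^{m-1}\arctan\frac\omega{n+2i-1}-\sum_{i=1}^{m-2}\arctan\frac\omega{2i+1}.$$
Since $n+2(i+1)-1\ge2i+1$, $\theta\le\arctan\frac\omega{n+1}<\frac\pi2$. In cases (a) and (b) we show $\theta>-\frac\pi2$.

* (a) $m=3$: $\theta=\arctan\frac\omega{n+1}+\arctan\frac\omega{n+3}-\arctan\frac\omega3>-\frac\pi2$ for every $n$.
* (b) $n\le4$: if $m=2$, then $\theta>0$. If $m\ge3$, then $n+2i-1\le2i+3$, so the first sum is at least the sum over the denominators $5,7,\dots,2m+1$, and the second has denominators $3,5,\dots,2m-3$. Cancellation gives $\theta\ge\arctan\frac\omega{2m-1}+\arctan\frac\omega{2m+1}-\arctan\frac\omega3>-\frac\pi2$.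
* (c) $m=4$, $1\le n\le32$: multiply out. We have $(3-\mathrm i\omega)(5-\mathrm i\omega)=15-\omega^2-8\mathrm i\omega$, and the three other factors give $e_3-e_1\omega^2+\mathrm i(e_2\omega-\omega^3)$ with $e_1=3n+9$, $e_2=3n^2+18n+23$, $e_3=(n+1)(n+3)(n+5)$. Hence
$$\operatorname{Re}\Pi=15(n+1)(n+3)(n+5)+B\omega^2+(3n+1)\omega^4,\qquad B=8e_2-15e_1-e_3=-n(n^2-15n-76)+34.$$
If $n\le19$, then $n^2-15n-76=(n-19)(n+4)\le0$ and $B>0$. If $20\le n\le32$, then $-B\le n^2\bigl(n-15-\frac{76}n\bigr)\le14.625\,n^2$, while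
$$2\sqrt{15(3n+1)(n+1)(n+3)(n+5)}\ge2\sqrt{45}\,n^2\sqrt{1+\tfrac9n}\ge2\sqrt{45\cdot\tfrac{41}{32}}\,n^2>15.1\,n^2 .$$
So either $B\ge0$ or the quadratic in $\omega^2$ has negative discriminant. In both cases it is positive for $\omega^2\ge0$. $\square$

*Proof of Theorem B.* $G\ne\emptyset$ by Proposition 5, $G$ has at most one point by Proposition 6, $G\subset\mathcal O$ by Lemma 3, and $\pi|_{\mathcal H}$ is a homeomorphism onto $S^{m-1}\setminus G$ by Lemma 2. $\blacksquare$

**Remark (where this multiplier stops).** For $m=2$, $\operatorname{Re}\Pi=n+1>0$ for every $n$, so the argument covers all $N>4$, in agreement with the known case. For $m=4$ the bound $N\le40$ is exactly the range of (14) among small $n$: at $n=33$, $-B=35937-16335-2508-34=17060$ and $B^2=291\,043\,600$ exceeds $4\cdot15\cdot100\cdot34\cdot36\cdot38=279\,072\,000$, so $\operatorname{Re}\Pi<0$ at $\omega^2=-B/200$. More generally, fix $m\ge4$ and $\omega$ with $\sum_{i=1}^{m-2}\arctan\frac\omega{2i+1}$ slightly larger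 than $\frac\pi2$. This is possible because the sum ranges over $(0,(m-2)\frac\pi2)$. As $n\to\infty$ the first sum in $\theta$ tends to $0$, so $\theta$ ends up slightly below $-\frac\pi2$ and (14) fails. Thus for each $m\ge4$ the sign is lost for large $N$. This is only a failure of the multiplier, not of uniqueness. It does direct attention to $N\to\infty$, where the radial problem becomes the explicit equation (2). There the extra modes counted by $k-1$ decide.

## 6. Counting the roots of $P(x)=pP(a)$ to the right of $a$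

We prove Theorem A′. By (5) we look for roots $z$ with $\operatorname{Re}z>0$ other than $z=1$.

**Lemma 7.** If for some $\bar\omega>0$
$$\sum_{j=0}^{m-1}\arctan\frac{\bar\omega}{a+j}\ge2\pi\qquad\text{and}\qquad\prod_{j=0}^{m-1}\Bigl|1+\frac{\mathrm i\bar\omega}{a+j}\Bigr|<p,$$
then (5) has a root with $\operatorname{Re}z>0$, $\operatorname{Im}z>0$. Hence $k\ge3$.

*Proof.* The first hypothesis forces $m>4$. For $x\ge0$ the function $\omega\mapsto\sum_j\arctan\frac\omega{a+j+x}$ increases strictly from $0$ to $\frac{m\pi}2>2\pi$. Let $\omega(x)$ be the point where it equals $2\pi$. It is continuous in $x$ by the implicit function theorem, and $0<\omega(0)\le\bar\omega$. Let $f(x)=\prod_j\bigl|1+\frac{x+\mathrm i\omega(x)}{a+j}\bigr|$. Then $f(0)\le\prod_j\bigl|1+\frac{\mathrm i\bar\omega}{a+j}\bigr|<p$, and $f(x)\ge\prod_j(1+\frac x{a+j})\to\infty$. So $f(x)=p$ for some $x>0$. At $z=x+\mathrm i\omega(x)$ the factor with index $j$ has argument $\arctan\frac{\omega(x)}{a+j+x}$, so the product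 is $pe^{2\pi\mathrm i}=p$. The roots $z,\bar z,1$ give $k\ge3$. $\square$

**Proof of Theorem A′(i).** Let $m\ge12$ and $\bar\omega=2$. The plan is to check strict limiting inequalities as $p\to\infty$, i.e. $a\to0^+$.

**Step 1: the argument.** This step shows $\sum_{j=1}^{11}\arctan\frac2j>\frac{3\pi}2$. The terms $j=1,4$ give $\arctan2+\arctan\frac12=\frac\pi2$. The term $j=2$ gives $\frac\pi4$. The terms $j=3,10$ give $\arctan\frac23+\arctan\frac15=\frac\pi4$, since $(3+2\mathrm i)(5+\mathrm i)=13+13\mathrm i$. These add up to $\pi$. The remaining terms $j=5,6,7,8,9,11$ sum to an argument of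
$$(5+2\mathrm i)(3+\mathrm i)\cdot(7+2\mathrm i)(4+\mathrm i)\cdot(9+2\mathrm i)(11+2\mathrm i)=(13+11\mathrm i)(26+15\mathrm i)\cdot5(19+8\mathrm i).$$
Here $(13+11\mathrm i)(26+15\mathrm i)=173+481\mathrm i$ and $(173+481\mathrm i)(19+8\mathrm i)=-561+10523\mathrm i$. The first two angles sum to $\arctan\frac{11}{13}<\frac\pi4$, the next two to $\arctan\frac{15}{26}<\frac\pi4$, the last two to $\arctan\frac8{19}<\frac\pi2$. So the six angles sum to an angle in $(0,\pi)$. As the real part is negative, it lies in $(\frac\pi2,\pi)$. The total exceeds $\frac{3\pi}2$.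

**Step 2: the modulus.** This step shows $R_m:=4\prod_{j=1}^{m-1}(1+\frac4{j^2})<m^2$ for $m\ge12$. For $m=12$ the factors $4$, $j=1$, $j=2$ give $40$, and
$$R_{12}=40\cdot\tfrac{13}9\cdot\tfrac54\cdot\tfrac{29}{25}\cdot\tfrac{10}9\cdot\tfrac{53}{49}\cdot\tfrac{17}{16}\cdot\tfrac{85}{81}\cdot\tfrac{26}{25}\cdot\tfrac{125}{121}.$$
The first five factors give $\frac{7540}{81}<93.1$. The following partial products are below $100.8$, $107.1$, $112.4$, $116.9$, $121$ in turn. So $R_{12}<121<144$. Moreover $R_{m+1}/R_m=1+\frac4{m^2}<1+\frac2m+\frac1{m^2}=\frac{(m+1)^2}{m^2}$, so the inequality is inherited by all $m\ge12$.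

**Step 3: the limit $a\to0^+$.** This step transfers the strict limits to large $p$. We have $\sum_{j=0}^{m-1}\arctan\frac2{a+j}\to\frac\pi2+\sum_{j=1}^{m-1}\arctan\frac2j>2\pi$. The second hypothesis of Lemma 7, squared and multiplied by $a^2$, reads
$$(a^2+4)\prod_{j=1}^{m-1}\Bigl(1+\frac4{(a+j)^2}\Bigr)<(a+m)^2,$$
using $ap=a+m$. In the limit it is $R_m<m^2$. Both limiting inequalities are strict, so Lemma 7 applies for all large $p$. $\square$

**Proof of Theorem A′(ii).** Fix $p$. Then $a=\tau m$ with $\tau=\frac1{p-1}$ and $\frac{1+\tau}\tau=p$. Uniformly for $|z|\le\rho$,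
$$\sum_{j<m}\log\Bigl(1+\frac z{\tau m+j}\Bigr)=z\sum_{j<m}\frac1{\tau m+j}+O\Bigl(\frac1m\Bigr)\to z\int_0^1\frac{dx}{\tau+x}=z\log p .$$
So $\prod_j(1+\frac z{a+j})-p\to p^z-p$ locally uniformly. The limit has the zeros $1+\frac{2\pi\mathrm il}{\log p}$, $l\in\mathbb Z$. By Hurwitz's theorem in small disjoint discs around those with $|l|\le K$, for large $m$ equation (5) has at least $2K+1$ roots with $\operatorname{Re}z>\frac12$. $\square$

## 7. Inverting the radial Laplacian in the variable $s$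

From here on we prove Theorem A. Fix $m\ge2$, $p>1$, put $\varepsilon=2/N$ and assume throughout $\varepsilon\le\frac1{2(a+m+2)}$. Let
$$L_\varepsilon v:=-(v'+\varepsilon sv''),\qquad\text{so, by (6),}\qquad\Delta\bigl[v(|x|^2/2N)\bigr]=-(L_\varepsilon v)(|x|^2/2N).$$
We look for positive solutions of $L_\varepsilon^mv=v^p$ on $[0,\infty)$, regular at $0$. Then $u(x)=(-1)^mv(|x|^2/2N)$ is an entire solution of (7) with $\Delta^ju(0)=(-1)^{m+j}(L_\varepsilon^jv)(0)$. The term $\varepsilon sv''$ is a singular perturbation of $v'$, so we do not perturb $L_\varepsilon$ itself. Its decaying inverse, in contrast, is close to that of $-\frac d{ds}$ in operator norm.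

**Definition.** For $\beta>0$ let $X_\beta$ be the Banach space of real continuous $f$ on $[0,\infty)$ with $\|f\|_\beta=\sup(1+s)^\beta|f|<\infty$. For $f\in X_{\beta+1}$, $0<\beta\le a+m$, put
$$A_\varepsilon f(s)=\int_0^1f(s\theta^\varepsilon)\,d\theta,\qquad T_\varepsilon f(s)=\int_s^\infty A_\varepsilon f(\sigma)\,d\sigma,\qquad T_0f(s)=\int_s^\infty f.$$

For example, $T_0(1+s)^{-\beta-1}=\frac1\beta(1+s)^{-\beta}$, and $\|T_0\|_{X_{\beta+1}\to X_\beta}\le\frac1\beta$.

**Step 1: $T_\varepsilon$ inverts $L_\varepsilon$.** Two elementary facts are used constantly: $1+s\theta^\varepsilon\ge\theta^\varepsilon(1+s)$ for $\theta\in(0,1]$, and $\int_0^1\theta^{-\varepsilon\mu}d\theta=\frac1{1-\varepsilon\mu}\le2$ for $0\le\mu\le a+m+2$. They give $|A_\varepsilon f(s)|\le2\|f\|_{\beta+1}(1+s)^{-\beta-1}$, so $T_\varepsilon f$ is well defined. The substitution $\tau=s\theta^\varepsilon$ gives $A_\varepsilon f(s)=\frac1\varepsilon s^{-1/\varepsilon}\int_0^s\tau^{1/\varepsilon-1}f(\tau)d\tau$,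 hence $\varepsilon s(A_\varepsilon f)'+A_\varepsilon f=f$. For $w=T_\varepsilon f$ we have $w'=-A_\varepsilon f$, so $L_\varepsilon w=A_\varepsilon f+\varepsilon s(A_\varepsilon f)'=f$. Regularity at the origin: $w'$ is continuous on $[0,\infty)$ and $\varepsilon sw''=A_\varepsilon f-f\to0$ as $s\to0$. So $W(r)=w(r^2/2N)$ satisfies $W'/r=w'/N$ and $W''=\frac1N(w'+2sw'')$, both with limit $w'(0)/N$ at $0$. Hence $w(|x|^2/2N)\in C^2(\mathbb R^N)$, with Laplacian $-f(|x|^2/2N)$.

**Step 2: $T_\varepsilon$ is close to $T_0$.** Put $g=T_0f$, so $|g(\sigma)|\le\beta^{-1}\|f\|_{\beta+1}(1+\sigma)^{-\beta}$. By Fubini, $T_\varepsilon f(s)=\int_0^1\theta^{-\varepsilon}g(s\theta^\varepsilon)d\theta$. So $T_\varepsilon f-T_0f$ is the integral of $(\theta^{-\varepsilon}-1)g(s\theta^\varepsilon)+[g(s\theta^\varepsilon)-g(s)]$, and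
$$(\theta^{-\varepsilon}-1)|g(s\theta^\varepsilon)|\le\beta^{-1}(\theta^{-\varepsilon}-1)\theta^{-\varepsilon\beta}(1+s)^{-\beta}\|f\|_{\beta+1}=\beta^{-1}(1-\theta^\varepsilon)\theta^{-\varepsilon(\beta+1)}(1+s)^{-\beta}\|f\|_{\beta+1},$$
$$|g(s\theta^\varepsilon)-g(s)|\le s(1-\theta^\varepsilon)(1+s\theta^\varepsilon)^{-\beta-1}\|f\|_{\beta+1}\le(1-\theta^\varepsilon)\theta^{-\varepsilon(\beta+1)}(1+s)^{-\beta}\|f\|_{\beta+1}.$$
Since $\int_0^1(1-\theta^\varepsilon)\theta^{-\varepsilon(\beta+1)}d\theta=\frac1{1-\varepsilon(\beta+1)}-\frac1{1-\varepsilon\beta}\le4\varepsilon$, we get $\|T_\varepsilon-T_0\|_{X_{\beta+1}\to X_\beta}=O(\varepsilon)$. Telescoping $T_\varepsilon^j-T_0^j=\sum_{i=0}^{j-1}T_\varepsilon^i(T_\varepsilon-T_0)T_0^{j-1-i}$ gives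
$$\|T_\varepsilon^j-T_0^j\|_{X_{\beta+j}\to X_\beta}=O(\varepsilon)\qquad(\beta>0,\ j\ge1,\ \beta+j\le a+m+1). \tag{15}$$

**Step 3: an approximate solution with error of better decay.** This step produces a version of $V_0$ whose residual is $O(\varepsilon)$ and decays strictly faster than $V_0$. For $0<\beta\le a+m-1$,
$$T_\varepsilon(1+s)^{-\beta-1}=\frac1\beta\int_0^1\theta^{-\varepsilon}(1+s\theta^\varepsilon)^{-\beta}d\theta.$$
Compare this with $\frac1\beta\int_0^1\theta^{-\varepsilon}(\theta^\varepsilon+s\theta^\varepsilon)^{-\beta}d\theta=\frac{(1+s)^{-\beta}}{\beta(1-\varepsilon(\beta+1))}$. By the mean value theorem the functions $\theta^{-\varepsilon}(\cdot)^{-\beta}$ in the two integrals differ by at most $\theta^{-\varepsilon}\beta(1-\theta^\varepsilon)\theta^{-\varepsilon(\beta+1)}(1+s)^{-\beta-1}$. The $\theta$-integral of this is $O(\varepsilon)(1+s)^{-\beta-1}$, because $\int_0^1(1-\theta^\varepsilon)\theta^{-\varepsilon(\beta+2)}d\theta=\frac1{1-\varepsilon(\beta+2)}-\frac1{1-\varepsilon(\beta+1)}\le4\varepsilon$.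 Thus
$$T_\varepsilon(1+s)^{-\beta-1}=\frac{(1+s)^{-\beta}}{\beta(1-\varepsilon(\beta+1))}+\rho_\beta,\qquad\|\rho_\beta\|_{\beta+1}=O(\varepsilon). \tag{16}$$
Iterate with $\beta=a+m-1,a+m-2,\dots,a$. The error $\rho_{a+j}\in X_{a+j+1}$ is hit by $T_\varepsilon^j$, and $T_\varepsilon^j\rho_{a+j}\in X_{a+1}$ has norm $O(\varepsilon)$ by (15). So
$$\kappa_\varepsilon T_\varepsilon^m(1+s)^{-a-m}=(1+s)^{-a}+O(\varepsilon)\ \text{ in }X_{a+1},\qquad\kappa_\varepsilon=\prod_{j=0}^{m-1}(a+j)\bigl(1-\varepsilon(a+j+1)\bigr),\quad\kappa_0=P(a).$$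
Put $C_\varepsilon=\kappa_\varepsilon^{1/(p-1)}$ and $V_\varepsilon=C_\varepsilon(1+s)^{-a}$. As $ap=a+m$ and $C_\varepsilon^p=C_\varepsilon\kappa_\varepsilon$,
$$\|V_\varepsilon-T_\varepsilon^mV_\varepsilon^p\|_{a+1}=O(\varepsilon). \tag{17}$$

## 8. The nonlinear problem and its linearization at $N=\infty$

**Step 1: choice of the weight.** Choose $b\in(a,a+1)$ such that (4) has no root with $a<\operatorname{Re}x\le b$. So exactly $k$ roots have $\operatorname{Re}x>b$, and no root has $\operatorname{Re}x=b$. We look for $v=V_\varepsilon+w$ with $w\in X_b$. The condition $b>a$ keeps $v$ positive, $b<a+1$ makes (17) usable in $X_b$, and the choice of $b$ below the $k$ roots keeps all $k$ modes in $X_b$. Let $\delta_0=\frac12\inf_\varepsilon C_\varepsilon>0$ and $\mathcal B=\{w\in X_b:\|w\|_b<\delta_0\}$. For $w\in\mathcal B$, $|w|\le\delta_0(1+s)^{-a}\le\frac12V_\varepsilon$, so $V_\varepsilon+w>0$. Put $g_\varepsilon(w)=(V_\varepsilon+w)^p-V_\varepsilon^p$.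

**Step 2: $g_\varepsilon:\mathcal B\to X_{b+m}$ is $C^1$.** This is needed for the implicit function theorem. Write $V_\varepsilon+w=(1+s)^{-a}\eta_w$ with $\eta_w=C_\varepsilon+(1+s)^aw$, which takes values in a fixed compact subset of $(0,\infty)$. Since $a(p-1)=m$,
$$p(V_\varepsilon+w)^{p-1}=(1+s)^{-m}p\,\eta_w^{p-1},$$
so multiplication by this function is bounded $X_b\to X_{b+m}$. For $w,w+h\in\mathcal B$ ($\mathcal B$ is convex), Taylor's formula, $a(p-2)=m-a$ and $b\ge a$ give
$$|(V_\varepsilon+w+h)^p-(V_\varepsilon+w)^p-p(V_\varepsilon+w)^{p-1}h|\le C(1+s)^{-a(p-2)}h^2\le C\|h\|_b^2(1+s)^{-(m-a+2b)}\le C\|h\|_b^2(1+s)^{-(m+b)}.$$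
With $w=0$ this shows $g_\varepsilon(h)\in X_{b+m}$. In general it shows differentiability, with $Dg_\varepsilon(w)h=p(V_\varepsilon+w)^{p-1}h$. For $w,\tilde w\in\mathcal B$ we have $|\eta_w^{p-1}-\eta_{\tilde w}^{p-1}|\le C|\eta_w-\eta_{\tilde w}|\le C(1+s)^{a-b}\|w-\tilde w\|_b\le C\|w-\tilde w\|_b$, so $\|Dg_\varepsilon(w)-Dg_\varepsilon(\tilde w)\|_{X_b\to X_{b+m}}\le C\|w-\tilde w\|_b$, and $g_\varepsilon$ is $C^1$. Taking $\tilde w=0$ and $pC_\varepsilon^{p-1}=p\kappa_\varepsilon=p\kappa_0+O(\varepsilon)$,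
$$\|Dg_\varepsilon(w)-p\kappa_0(1+s)^{-m}\|_{X_b\to X_{b+m}}\le C(\|w\|_b+\varepsilon). \tag{18}$$

**Step 3: the equation.** This step rewrites $v=T_\varepsilon^mv^p$ as a zero problem close to a linear one. Define the $C^1$ map
$$\Psi_\varepsilon:\mathcal B\to X_b,\qquad\Psi_\varepsilon(w)=w-T_\varepsilon^mg_\varepsilon(w)+(V_\varepsilon-T_\varepsilon^mV_\varepsilon^p).$$
Then $\Psi_\varepsilon(w)=0$ if and only if $v=V_\varepsilon+w$ satisfies $v=T_\varepsilon^mv^p$. By (15) (with $\beta=b$, $j=m$, $b+m\le a+m+1$), (17) and (18),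
$$\|\Psi_\varepsilon(0)\|_b\le C\varepsilon,\quad\|D\Psi_\varepsilon(w)-A\|\le C(\|w\|_b+\varepsilon),\qquad A:=I-p\kappa_0T_0^m\bigl[(1+s)^{-m}\,\cdot\,\bigr]. \tag{19}$$

**Proposition 8.** $A$ has a bounded right inverse $S$ on $X_b$, and $\mathcal K:=\ker A$ has dimension $k$.

*Proof.* Put $t=\log(1+s)$ and $D=\frac d{dt}=(1+s)\partial_s$. Then $(1+s)^m\partial_s^m=D(D-1)\cdots(D-m+1)$, i.e. $(1+s)^m(-\partial_s)^m=P(-D)$. With $x_1,\dots,x_m$ the roots of (4), $P(-D)-p\kappa_0=(-1)^m\prod_i(D+x_i)$.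

**Step 1: inverting the first-order factors.** Let $E_b$ be the space of complex continuous functions on $\{t\ge0\}$ that are $O(e^{-bt})$, with the obvious norm. $X_b$ is its subspace of real functions. Each $D+x_i$ has a bounded right inverse on $E_b$:
$$h\mapsto\int_0^te^{-x_i(t-\tau)}h(\tau)\,d\tau\ \text{ if }\operatorname{Re}x_i>b,\qquad h\mapsto-\int_t^\infty e^{-x_i(t-\tau)}h(\tau)\,d\tau\ \text{ if }\operatorname{Re}x_i<b.$$
Inserting $|h|\le\|h\|e^{-b\tau}$ bounds both by $\frac{\|h\|}{|\operatorname{Re}x_i-b|}e^{-bt}$. Each maps $C^l$ functions in $E_b$ to $C^{l+1}$ functions.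

**Step 2: the right inverse.** Let $g\in X_b$. Composing the $m$ inverses (times $(-1)^m$) and applying the result to $p\kappa_0g$ gives a $C^m$ function $z_{\mathbb C}\in E_b$ with $[P(-D)-p\kappa_0]z_{\mathbb C}=p\kappa_0g$. The operator has real coefficients and $g$ is real, so $z:=\operatorname{Re}z_{\mathbb C}\in X_b$ satisfies the same equation. It depends $\mathbb R$-linearly and boundedly on $g$. Put $Sg=w:=g+z$. Then $P(-D)z=p\kappa_0w$, i.e. $(-\partial_s)^mz=p\kappa_0(1+s)^{-m}w\in X_{b+m}$. Since $(-\partial_s)^mT_0^m=I$ on $X_{b+m}$, the function $z-p\kappa_0T_0^m[(1+s)^{-m}w]$ is a polynomial in $s$ of degree $<m$ that tends to $0$ at infinity, so it vanishes. Thus $Aw=w-z=g$.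

**Step 3: the kernel.** By the same argument, $w\in\mathcal K$ if and only if $w\in X_b\cap C^m$ and $P(-D)w=p\kappa_0w$. The complex solutions of this ODE are the combinations of $t^le^{-x_it}$, $l$ less than the multiplicity of $x_i$. Those with $\operatorname{Re}x_i>b$ lie in $E_b$. Suppose a nonzero combination of the others lies in $E_b$. Let $\sigma<b$ be the smallest $\operatorname{Re}x_i$ that occurs in it, and $l$ the largest power of $t$ occurring with this real part. Multiplying by $t^{-l}e^{\sigma t}$ gives $\sum_ic_ie^{-\mathrm i\omega_it}+o(1)$ with distinct real $\omega_i$ and not all $c_i=0$. This must tend to $0$. But $\frac1T\int_0^T|\sum_ic_ie^{-\mathrm i\omega_it}|^2dt\to\sum|c_i|^2>0$, a contradiction. So the solutions in $E_b$ form a complex space of dimension $k$. It is invariant under conjugation, so its real functions form a real space of dimension $k$. $\square$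

## 9. A $k$-parameter family of entire solutions

We solve $\Psi_\varepsilon(w)=0$ with a free parameter $\zeta\in\mathcal K$: write $w=\zeta+Sy$ with $y\in X_b$, $\|\zeta\|_b+\|S\|\|y\|_b<\delta_0$.

**Step 1: a fixed point problem.** This step makes use of $AS=I$ and $A|_{\mathcal K}=0$. Put $\Xi(y;\zeta):=y-\Psi_\varepsilon(\zeta+Sy)$. Then $\Psi_\varepsilon(w)=0$ if and only if $y=\Xi(y;\zeta)$, and
$$D_y\Xi=I-D\Psi_\varepsilon S=(A-D\Psi_\varepsilon)S,\qquad D_\zeta\Xi=-D\Psi_\varepsilon|_{\mathcal K}=(A-D\Psi_\varepsilon)|_{\mathcal K}.$$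
By (19) there is $C_1$ with
$$\|D_y\Xi\|,\ \|D_\zeta\Xi\|\le C_1(\|\zeta\|+\|y\|+\varepsilon),\qquad\|\Xi(0;\zeta)\|=\|\Psi_\varepsilon(\zeta)\|\le C_1\varepsilon+C_1(\|\zeta\|+\varepsilon)\|\zeta\|, \tag{20}$$
the last by integrating $D\Psi_\varepsilon(\tau\zeta)\zeta=(D\Psi_\varepsilon(\tau\zeta)-A)\zeta$ over $\tau\in[0,1]$.

**Step 2: solving it.** This step produces $y$ as a $C^1$ function of $\zeta$. Choose $r_0>0$ with $(1+\|S\|)r_0<\delta_0$ and $3C_1r_0\le\frac12$. Then choose $\varepsilon_0,\eta_0\le r_0$ with $C_1\varepsilon_0+C_1(\eta_0+\varepsilon_0)\eta_0\le\frac{r_0}4$. Let $0<\varepsilon\le\varepsilon_0$ and $\|\zeta\|<\eta_0$. By (20), $\Xi(\cdot;\zeta)$ is a $\frac12$-contraction on $\{\|y\|_b\le r_0\}$ and maps this ball into the ball of radius $\frac{r_0}4+\frac{r_0}2=\frac34r_0$. Let $y_\varepsilon(\zeta)$ be its fixed point. Since $\|D_y\Xi\|\le\frac12$, $I-D_y\Xi$ is invertible with inverse of norm $\le2$. By the implicit function theorem $y_\varepsilon$ is $C^1$, with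
$$\|y_\varepsilon(0)\|\le2\|\Xi(0;0)\|\le2C_1\varepsilon,\qquad\|Dy_\varepsilon(0)\|=\|(I-D_y\Xi)^{-1}D_\zeta\Xi\|\le2C_1(\|y_\varepsilon(0)\|+\varepsilon)=O(\varepsilon).$$
So $w_\varepsilon(\zeta)=\zeta+Sy_\varepsilon(\zeta)$ satisfies $w_\varepsilon(0)=O(\varepsilon)$ and $Dw_\varepsilon(0)=\iota_{\mathcal K}+O(\varepsilon)$, where $\iota_{\mathcal K}:\mathcal K\to X_b$ is the inclusion.

**Step 3: back to the PDE.** This step checks that we obtained global radial solutions. The function $v=V_\varepsilon+w_\varepsilon(\zeta)>0$ satisfies $v=T_\varepsilon^mv^p$, with $v\in X_a$ and $v^p\in X_{a+m}$. By Step 1 of Section 7, $L_\varepsilon^jv=T_\varepsilon^{m-j}v^p>0$ for $0\le j<m$, all are $C^2$ as radial functions of $x$, and $L_\varepsilon^mv=v^p$. Put $u_j(x)=(-1)^{m+j}(L_\varepsilon^jv)(|x|^2/2N)$ for $j<m$, and $u_m=|u_0|^p$. Then $\Delta u_j=u_{j+1}$ for $j<m-1$, and $\Delta u_{m-1}=(-1)^{2m}v^p=|u_0|^p=u_m$. So the $u_j$ satisfy (8) on $[0,\infty)$, and $u=u_0$ is a classical global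 radial solution of (7).

## 10. A disc in $S^{m-1}$ that $\pi(\mathcal H)$ misses

**Step 1: center values see all $k$ parameters.** This step shows that the map from parameters to center values is an immersion at $\zeta=0$. Let $c_\varepsilon(\zeta)=\bigl((L_\varepsilon^jv)(0)\bigr)_{0\le j<m}$. The component $j=0$ is $V_\varepsilon(0)+w_\varepsilon(\zeta)(0)$. For $j\ge1$, $L_\varepsilon^jv=T_\varepsilon^{m-j}[V_\varepsilon^p+g_\varepsilon(w_\varepsilon(\zeta))]$. So $c_\varepsilon$ is $C^1$. By (15), (18) and Section 9, $Dc_\varepsilon(0)$ tends as $\varepsilon\to0$ to the linear map $\mathcal K\to\mathbb R^m$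
$$\zeta\mapsto\Bigl(\zeta(0),\ \bigl(T_0^{m-j}[p\kappa_0(1+s)^{-m}\zeta]\bigr)(0)_{\,1\le j<m}\Bigr)=\bigl(((-\partial_s)^j\zeta)(0)\bigr)_{0\le j<m}.$$
The equality holds because $\zeta=T_0^m[p\kappa_0(1+s)^{-m}\zeta]$. This map is injective: $\zeta$ solves the linear ODE (3) of order $m$, whose leading coefficient does not vanish on $[0,\infty)$, so zero initial data force $\zeta=0$. As $\mathcal K$ is finite-dimensional, $Dc_\varepsilon(0)$ is injective for small $\varepsilon$.

**Step 2: $\pi$ loses exactly one dimension.** The map $\Phi(\lambda,\xi):=D_\lambda\xi$ is a smooth bijection $(0,\infty)\times S^{m-1}\to\mathbb R^m\setminus\{0\}$. With $E=\operatorname{diag}(\alpha,\alpha+2,\dots,\alpha+2(m-1))$ its differential is $(\dot\lambda,\dot\xi)\mapsto D_\lambda(\dot\xi+\frac{\dot\lambda}\lambda E\xi)$. This is injective, because $\langle E\xi,\xi\rangle>0$ shows $E\xi\notin T_\xi S^{m-1}$. So $\Phi$ is a diffeomorphism, $\pi$ is the second component of $\Phi^{-1}$, hence smooth, and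 $d\pi$ has one-dimensional kernel everywhere.

**Step 3: the disc.** This step combines the two. Let $\mathbf a(\zeta)=\bigl((-1)^{m+j}c_\varepsilon(\zeta)_j\bigr)_j$. All components of $c_\varepsilon(\zeta)$ are positive, so $\mathbf a(\zeta)\in\mathcal O$. It is the vector of center values of a global solution, so $R(\mathbf a(\zeta))=\infty$. Hence $\pi(\mathbf a(\zeta))\in G\cap\mathcal O$. By Steps 1 and 2, $D(\pi\circ\mathbf a)(0)$ has rank $\ge k-1$. Restrict $\pi\circ\mathbf a$ to a small ball in a $(k-1)$-dimensional subspace of $\mathcal K$ on which $D(\pi\circ\mathbf a)(0)$ is injective. The image is a $C^1$-embedded $(k-1)$-disc in $G\cap\mathcal O$. (For $k=1$ it is a point.)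

All this holds for $\varepsilon=2/N$ small enough, i.e. $N\ge N_0(m,p)$. Since $\frac{N+2m}{N-2m}\to1$ as $N\to\infty$, for fixed $p>1$ and $N$ large we have $N>2m$ and $p>\frac{N+2m}{N-2m}$, so (7) is supercritical after enlarging $N_0$. With (9), $G\subset S^{m-1}\setminus\pi(\mathcal H)$. This proves Theorem A. $\blacksquare$

With Theorem A′ we conclude: for every $m\ge12$, for $p\ge p_0(m)$ and $N\ge N_0(m,p)$, equation (7) is supercritical and $\pi(\mathcal H)$ misses a disc of dimension at least $2$. The conjecture is false.
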